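\title{A super-reflexive Banach lattice whose interpolation scale $[L_\infty,X]_\theta$ is UMD exactly below a threshold}

\begin{abstract}
Rubio de Francia asked whether, for a super-reflexive Banach lattice $X$, the complex interpolation spaces $X_\theta=[L_\infty,X]_\theta$, $0<\theta\le1$, are either all UMD or all not UMD. We show that this alternative fails. For all $1<r<s<\infty$ and $\theta_*\in(0,1]$ we construct an $r$-convex and $s$-concave Banach lattice $X$ such that $X_\theta$ is UMD exactly for $\theta<\theta_*$. The space is a sum of finite-dimensional lattices built on randomly marked binary trees. The lower bound for the UMD constants comes from a vector-valued Stein inequality, the upper bound from weighted estimates for martingale transforms and a maximal inequality on the tree.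
\end{abstract}

\section{The question and the result}\label{sec:intro}

A Banach space $Y$ is \emph{UMD} if for some, equivalently all, $1<q<\infty$ there is a constant $C$ such that
\begin{equation}\label{eq:umd}
\Big\|\sum_{k=1}^n\varepsilon_kd_k\Big\|_{L_q(Y)}\le C\,\Big\|\sum_{k=1}^nd_k\Big\|_{L_q(Y)}
\end{equation}
for every $Y$-valued martingale difference sequence $(d_k)_{k=1}^n$ on a probability space and all signs $\varepsilon_k\in\{-1,1\}$. Here $d_k\in L_q(Y)$ is $\mathcal F_k$-measurable and $\mathbb E(d_k|\mathcal F_{k-1})=0$ for a filtration $(\mathcal F_k)_{k=0}^n$. The best constant is denoted by $\beta_q(Y)$; taking all signs equal to $1$ shows $\beta_q(Y)\ge1$ for $Y\ne\{0\}$. (If one allows a first term $d_1$ of nonzero mean, the best constant is at most $2\beta_q(Y)+1$, because $\|\mathbb E f\|\le\|f\|_{L_q(Y)}$ for $f=\sum d_k$.)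

Let $X$ be a complex Banach lattice, represented as a \emph{saturated K\"othe function space} on a measure space $(\Omega,\mu)$. This means that $X$ is a space of measurable functions such that $|f|\le|g|$ a.e.\ and $g\in X$ imply $f\in X$ and $\|f\|_X\le\|g\|_X$, and that there is no set of positive measure on which all elements of $X$ vanish a.e. A real lattice is replaced by its complexification. With $L_\infty=L_\infty(\Omega,\mu)$ and $[\cdot,\cdot]_\theta$ the complex interpolation method, put
\[
X_\theta=[L_\infty,X]_\theta,\qquad0<\theta\le1 .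
\]
Recall that $X$ is \emph{super-reflexive} if every Banach space finitely representable in $X$ is reflexive. The following question of Rubio de Francia is posed in \cite{thesis}.

\medskip
\noindent\textbf{Question.} \emph{Let $X$ be a super-reflexive Banach lattice. Is it true that either every $X_\theta$, $0<\theta\le1$, is UMD, or no $X_\theta$ is UMD?}
\medskip

The scale is concrete. By Calder\'on's theorem, recalled as (F1) below, $X_\theta$ is for the lattices considered here the space of all $f$ with $|f|^{1/\theta}\in X$, normed by $\||f|^{1/\theta}\|_X^\theta$. For $X=L_p$ this gives $X_\theta=L_{p/\theta}$, and for $X=L_p(L_q)$ it gives $L_{p/\theta}(L_{q/\theta})$. If $1<p,q<\infty$, all these spaces are UMD, since by Fubini's theorem $\beta_p(L_p(Y))=\beta_p(Y)$. For $X=L_1[0,1]$ the spaces $X_\theta=L_{1/\theta}$ are UMD for $\theta<1$, while $X_1=L_1$ is not, because UMD spaces are reflexive. Super-reflexivity excludes this example. More precisely, a lattice $X$ is \emph{$r$-convex}, respectively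 \emph{$s$-concave}, \emph{with constant $1$} if for all finite families in $X$
\[
\Big\|\Big(\sum|f_j|^r\Big)^{1/r}\Big\|\le\Big(\sum\|f_j\|^r\Big)^{1/r},
\quad\text{respectively}\quad
\Big\|\Big(\sum|f_j|^s\Big)^{1/s}\Big\|\ge\Big(\sum\|f_j\|^s\Big)^{1/s}.
\]
If $X$ has both properties with $1<r\le s<\infty$, then, applying them to the functions $|f_j|^{1/\theta}$, one sees that $X_\theta$ is $(r/\theta)$-convex and $(s/\theta)$-concave. So no member of the scale degenerates as $L_1$ does, and the passage from $X$ to $X_\theta$ seems to change nothing but the exponents. One would guess that the answer is yes. It is no.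

\begin{theorem}\label{thm:main}
Let $1<r<s<\infty$ and $\theta_*\in(0,1]$. There is a Banach lattice $X$, a saturated K\"othe function space on a countable discrete measure space, which is $r$-convex and $s$-concave with constants $1$, hence super-reflexive, and such that for $\theta\in(0,1]$
\[
X_\theta=[L_\infty,X]_\theta\ \text{is UMD}\iff\theta<\theta_* .
\]
\end{theorem}

Any value of $\theta_*$, for instance $\theta_*=\frac12$, answers the question in the negative. We neither claim nor use any description of the possible sets $\{\theta:X_\theta\text{ is UMD}\}$ for general $X$.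

The dependence on $\theta$ has a simple source. Norms of indicator functions are raised to the power $\theta$ along the scale: $\|\mathbf 1_{\mathcal A}\|_{X_\theta}=\|\mathbf 1_{\mathcal A}\|_X^\theta$. A conditional expectation, on the other hand, can spread the indicator of a random set $\mathcal A$ of density $\lambda$ to a function of height $\lambda$ on a larger set $\mathcal S$, and this height does not depend on $\theta$. If $\|\mathbf 1_{\mathcal S}\|_X/\|\mathbf 1_{\mathcal A}\|_X=\lambda^{-\gamma}$, the operation changes the norm in $X_\theta$ by the factor $\lambda^{1-\gamma\theta}$. In $L_p$ one has $\gamma=1/p$, and the factor is harmless for all $\theta$. A lattice with $\gamma>1$ and small $\lambda$ has large UMD constants for $\theta>1/\gamma$. The work consists in building such a lattice in which nothing worse happens for $\theta<1/\gamma$.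

Section~\ref{sec:XZ} attaches to an arbitrary finite-dimensional lattice $Z$ an $r$-convex and $s$-concave lattice $X(Z)$ and gives a lower and an upper criterion for the UMD constants along its scale. Section~\ref{sec:model} works out the simplest choice of $Z$ by hand; it gives the right lower bound and shows what must be repaired. Section~\ref{sec:construction} contains the construction and reduces Theorem~\ref{thm:main} to a lower bound (Section~\ref{sec:lower}) and a maximal inequality (Sections~\ref{sec:branching} and \ref{sec:maximal}). The upper criterion is proved in Section~\ref{sec:weights}.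

\section{Tools from lattices and martingales}\label{sec:tools}

A K\"othe function space has \emph{order continuous norm} if $f_n\downarrow0$ a.e., $f_1\in X$, implies $\|f_n\|\to0$. On $W=\{-1,1\}^d$ we use the uniform probability $\mathbb P$, the $\sigma$-fields $\mathcal F_k$ generated by the first $k$ coordinates, and $\mathbb E_k=\mathbb E(\cdot|\mathcal F_k)$, $0\le k\le d$. Martingales for $(\mathcal F_k)$ are called \emph{Paley--Walsh martingales}. We use three facts from the literature.

\begin{itemize}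
\item[(F1)] (Calder\'on \cite{calderon}.) If $X$ has order continuous norm and $0<\theta<1$, then $[L_\infty,X]_\theta$ is the product $L_\infty^{1-\theta}X^\theta$, that is, the space of $f$ with $|f|^{1/\theta}\in X$ and norm $\||f|^{1/\theta}\|_X^\theta$. For $\theta=1$, $[L_\infty,X]_1$ is the closure of $L_\infty\cap X$ in $X$.
\item[(F2)] A lattice that is $r$-convex and $s$-concave with $1<r\le s<\infty$ is super-reflexive \cite[1.d.8 and 1.f.1]{LT} and has order continuous norm.
\item[(F3)] (Maurey, Burkholder.) If, for some $1<q<\infty$, inequality \eqref{eq:umd} holds with constant $C$ for the differences of all Paley--Walsh martingales ($d\ge1$ arbitrary), then $\beta_q(Y)\le C'(q,C)$.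
\end{itemize}

Doob's inequalities state that a nonnegative submartingale $(\phi_k)_{k\le d}$ with $\phi^*=\max_k\phi_k$ satisfies $x\,\mathbb P(\phi^*>x)\le\mathbb E\phi_d$ and $\|\phi^*\|_p\le p'\|\phi_d\|_p$ for $1<p<\infty$, where $1/p+1/p'=1$. On $W$, for $\varphi\ge0$, the value $\mathbb E_{k-1}\varphi$ is the mean of the two values of $\mathbb E_k\varphi$ on the same atom, so
\begin{equation}\label{eq:regular}
\mathbb E_k\varphi\le2\,\mathbb E_{k-1}\varphi .
\end{equation}
For a stopping time $\tau\le d$ let $\mathbb E_\tau\varphi=\sum_l\mathbf 1\{\tau=l\}\mathbb E_l\varphi=\sum_l\mathbb E_l(\mathbf 1\{\tau=l\}\varphi)$. Applying $\mathbb E_k$ to the terms $l\ge k$ gives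
\begin{equation}\label{eq:optional}
\mathbb E_k\mathbb E_\tau\varphi=\mathbb E_k\varphi\qquad\text{on }\{\tau\ge k\}.
\end{equation}
The dual form of Doob's inequality says that for $\varphi_z\ge0$, stopping times $\tau_z\le d$ and $1<p<\infty$,
\begin{equation}\label{eq:dualdoob}
\Big\|\sum_z\mathbb E_{\tau_z}\varphi_z\Big\|_p\le p\,\Big\|\sum_z\varphi_z\Big\|_p .
\end{equation}
Indeed, for $\psi\ge0$ and $\psi^*=\max_k\mathbb E_k\psi$ we have $\mathbb E[\psi\sum_z\mathbb E_{\tau_z}\varphi_z]=\sum_z\mathbb E[\varphi_z\mathbb E_{\tau_z}\psi]\le\mathbb E[\psi^*\sum_z\varphi_z]$, and $\|\psi^*\|_{p'}\le p\|\psi\|_{p'}$.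

All lower bounds for UMD constants will come from Bourgain's vector-valued form of Stein's inequality.

\begin{lemma}\label{lem:stein}
Let $(\mathcal G_n)_{n=1}^L$ be a filtration, $f_n\in L_q(Y)$, $1<q<\infty$, and let $\varepsilon_1,\dots,\varepsilon_L$ be independent symmetric random signs, independent of everything else. Then
\[
\Big\|\sum_{n=1}^L\varepsilon_n\mathbb E(f_n|\mathcal G_n)\Big\|_{L_q(Y)}\le\beta_q(Y)\Big\|\sum_{n=1}^L\varepsilon_nf_n\Big\|_{L_q(Y)} .
\]
\end{lemma}

\begin{proof}
Let $f=\sum\varepsilon_nf_n$. Reveal alternately a $\sigma$-field and a sign: $\mathcal H_0$ is trivial, $\mathcal H_{2n-1}$ is generated by $\mathcal G_n,\varepsilon_1,\dots,\varepsilon_{n-1}$, and $\mathcal H_{2n}$ by $\mathcal G_n,\varepsilon_1,\dots,\varepsilon_n$. With $d_k=\mathbb E(f|\mathcal H_k)-\mathbb E(f|\mathcal H_{k-1})$,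
\[
d_{2n}=\sum_{k\le n}\varepsilon_k\mathbb E(f_k|\mathcal G_n)-\sum_{k<n}\varepsilon_k\mathbb E(f_k|\mathcal G_n)=\varepsilon_n\mathbb E(f_n|\mathcal G_n).
\]
So the left side is the norm of $\frac12(\sum d_k+\sum(-1)^kd_k)$, which is at most $\frac12(1+\beta_q(Y))\|\sum d_k\|\le\beta_q(Y)\|\sum d_k\|$. Since $\mathbb Ef=0$, we have $\sum_{k\le2L}d_k=\mathbb E(f|\mathcal H_{2L})$, whose norm is at most $\|f\|_{L_q(Y)}$.
\end{proof}

\section{The lattices $X_\theta(Z)$ and two criteria}\label{sec:XZ}

Fix $1<r<s<\infty$ and put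
\[
b=\frac1s,\qquad a=\frac1r-\frac1s,\qquad\text{so that }a,b>0,\quad a+b=\frac1r<1 .
\]
In this section $\Omega$ is a finite set with a measure $m$ that charges every point, $\|\cdot\|_1$ is the norm of $L_1(\Omega,m)$, and $Z$ is the space of functions on $\Omega$ with an arbitrary lattice norm. We want the freedom to design $Z$ combinatorially without watching convexity and concavity. The following product supplies both. For $\theta\in(0,1]$ let $X_\theta(Z)$ be the space of complex functions on $\Omega$ with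
\begin{equation}\label{eq:norm}
\|f\|_{Z,\theta}=\inf\big\{\|\varphi\|_1^{b\theta}\|w\|_Z^{a\theta}:\ |f|\le\varphi^{b\theta}w^{a\theta},\ \varphi,w\ge0\big\},
\end{equation}
and let $X(Z)=X_1(Z)$. By definition $\|f\|_{Z,\theta}=\||f|^{1/\theta}\|_{Z,1}^\theta$. For $Z=L_1(m)$, H\"older's inequality and the choice $\varphi=w=|f|^r$ give $X(Z)=L_r(m)$; for $Z=L_\infty$ one gets $L_s(m)$.

\begin{lemma}\label{lem:convex}
$\|\cdot\|_{Z,1}$ is a lattice norm, $r$-convex and $s$-concave with constants $1$. Also $\|\cdot\|_{Z,\theta}$ is a lattice norm for every $\theta\in(0,1]$.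
\end{lemma}

\begin{proof}
The second statement is the first one for the exponents $r/\theta$, $s/\theta$, which replace $(a,b)$ by $(a\theta,b\theta)$. Write $\|\cdot\|=\|\cdot\|_{Z,1}$. It is finite, homogeneous and monotone in $|f|$. As $\Omega$ is finite, there is $c>0$ with $\|\varphi\|_1\ge c\max\varphi$ and $\|w\|_Z\ge c\max w$, so $\|f\|\ge c^{a+b}\max|f|$.

\emph{$r$-convexity.} Let $\gamma_j>\|f_j\|^r$ and choose $|f_j|\le\varphi_j^bw_j^a$ with $\|\varphi_j\|_1^b\|w_j\|_Z^a<\gamma_j^{1/r}=\gamma_j^{a+b}$. The replacement of $(\varphi_j,w_j)$ by $(c\varphi_j,c^{-b/a}w_j)$ changes neither product, so we may assume $\|\varphi_j\|_1=\|w_j\|_Z\le\gamma_j$ (take both functions $0$ if $f_j=0$). Since $br+ar=1$, H\"older's inequality gives $\sum|f_j|^r\le(\sum\varphi_j)^{br}(\sum w_j)^{ar}$ pointwise. Hence $\|(\sum|f_j|^r)^{1/r}\|\le(\sum\gamma_j)^{b+a}=(\sum\gamma_j)^{1/r}$.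

\emph{Triangle inequality.} Let $f,g\ne0$ and $p=\|f\|/(\|f\|+\|g\|)$. By Jensen's inequality,
\[
|f|+|g|=p\frac{|f|}p+(1-p)\frac{|g|}{1-p}\le\big(p^{1-r}|f|^r+(1-p)^{1-r}|g|^r\big)^{1/r},
\]
and by $r$-convexity the norm of the right side is at most $(p^{1-r}\|f\|^r+(1-p)^{1-r}\|g\|^r)^{1/r}=\|f\|+\|g\|$.

\emph{$s$-concavity.} Let $F=(\sum|f_j|^s)^{1/s}\le\varphi^bw^a$ and $\varphi_j=\varphi|f_j|^sF^{-s}$, with $\varphi_j=0$ where $F=0$. As $bs=1$, we have $\varphi_j^bw^a\ge|f_j|$, and $\sum\varphi_j\le\varphi$. So $\sum\|f_j\|^s\le\sum\|\varphi_j\|_1\|w\|_Z^{as}\le(\|\varphi\|_1^b\|w\|_Z^a)^s$. Take the infimum over $\varphi,w$.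
\end{proof}

The lower criterion is the spreading mechanism of the introduction.

\begin{lemma}[lower criterion]\label{lem:lowercrit}
Let $\Omega=\Omega^1\cup\dots\cup\Omega^L$ be a partition, $(\mathcal G_n)_{n=1}^L$ a filtration on a finite probability space, $\mathcal A$ and $\mathcal S$ random subsets of $\Omega$, and $\lambda,\epsilon>0$. Suppose that for every point of the probability space
\begin{itemize}
\item[(i)] $m(\mathcal A)\le\lambda$ and $\|\mathbf 1_{\mathcal A}\|_Z\le1$;
\item[(ii)] $\mathbb E(\mathbf 1_{\mathcal A}|\mathcal G_n)\ge\lambda/2$ on $\mathcal S\cap\Omega^n$, for $1\le n\le L$;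
\item[(iii)] $m(\mathcal S)\ge\frac12$ and $\int_{\mathcal S}w\,dm\le\epsilon\|w\|_Z$ for all $w\ge0$.
\end{itemize}
Then $\beta_q(X_\theta(Z))\ge\frac14\lambda^{1-b\theta}\epsilon^{-a\theta}$ for all $\theta\in(0,1]$ and $1<q<\infty$.
\end{lemma}

\begin{proof}
Let $f_n=\mathbf 1_{\mathcal A\cap\Omega^n}$. The functions $f_n$ and $\mathbb E(f_n|\mathcal G_n)$ are supported in $\Omega^n$, so signs disappear in the modulus: $|\sum\varepsilon_nf_n|=\mathbf 1_{\mathcal A}$ and, by (ii), $|\sum\varepsilon_n\mathbb E(f_n|\mathcal G_n)|\ge\frac\lambda2\mathbf 1_{\mathcal S}$. The choice $\varphi=w=\mathbf 1_{\mathcal A}$ in \eqref{eq:norm} gives $\|\mathbf 1_{\mathcal A}\|_{Z,\theta}\le\lambda^{b\theta}$. If $\mathbf 1_{\mathcal S}\le\varphi^{b\theta}w^{a\theta}$, average over $\mathcal S$ with respect to $m/m(\mathcal S)$. H\"older's inequality, with $b\theta+a\theta\le1$, and (iii) give $1\le(2\|\varphi\|_1)^{b\theta}(2\epsilon\|w\|_Z)^{a\theta}$, so $\|\mathbf 1_{\mathcal S}\|_{Z,\theta}\ge\frac12\epsilon^{-a\theta}$.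 Lemma~\ref{lem:stein} yields $\frac\lambda4\epsilon^{-a\theta}\le\beta_q(X_\theta(Z))\lambda^{b\theta}$.
\end{proof}

With $\epsilon$ of order $\lambda^N$ the bound is of order $\lambda^{1-\theta(b+aN)}$, which is large for small $\lambda$ exactly when $\theta(b+aN)>1$. Since $a+b<1$, this requires $N>1$, that is, $\epsilon\ll\lambda$. A single conditional expectation cannot achieve this: if $L=1$, then $\mathbf 1_{\mathcal S}\le\frac2\lambda\mathbb E(\mathbf 1_{\mathcal A}|\mathcal G_1)$ has $Z$-norm at most $2/\lambda$, and (iii) with $w=\mathbf 1_{\mathcal S}$ forces $\epsilon\ge\lambda/4$. Different averages must act on different parts of $\Omega$, and this leads to trees.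

For the upper criterion let $p=1/(b\theta)$. For $w>0$ the smallest admissible $\varphi$ in \eqref{eq:norm} is $|f|^pw^{-a/b}$. So the norm of $X_\theta(Z)$ is an infimum of weighted $L_p$-norms, with weights $w^{-a/b}$ and $w$ in the unit ball of $Z$. For a random function $F$ the weight is random, and at each point of $\Omega$ one needs an inequality for scalar martingale transforms in $L_p(W,w^{-a/b})$. This holds if $w$ is first enlarged to a suitable maximal function, and the price is that the maximal function must again be controlled in $Z$. For $w:W\to[0,\infty)^\Omega$ and $0<\delta<1$ put, pointwise on $\Omega$,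
\[
M_\delta w=\max_{0\le k\le d}\big(\mathbb E_kw^\delta\big)^{1/\delta}.
\]

\begin{proposition}[upper criterion]\label{prop:uppercrit}
Let $\theta\in(0,1]$, $\delta_\theta=a\theta/(1-b\theta)$ and $\delta_\theta<\delta<1$. Suppose that $\mathbb E\|M_\delta w\|_Z\le C_1$ for every $d\ge1$ and every $w:\{-1,1\}^d\to[0,\infty)^\Omega$ with $\|w(\omega)\|_Z\le1$ for all $\omega$. Then for $1<q<\infty$ the constant $\beta_q(X_\theta(Z))$ is bounded by a number depending only on $a,b,\theta,\delta,C_1,q$.
\end{proposition}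

The proof is in Section~\ref{sec:weights}. Note that
\begin{equation}\label{eq:threshold}
\delta_\theta<1/N\iff\theta(b+aN)<1 .
\end{equation}
So the two criteria meet if $Z$ satisfies Lemma~\ref{lem:lowercrit} with $\epsilon$ of order $\lambda^N$ and the maximal inequality for all $\delta<1/N$, uniformly as $\lambda\to0$.

We record three properties of $M_\delta$. It is monotone and positively homogeneous. Since $(x+x')^\delta\le x^\delta+x'^\delta$, it satisfies $M_\delta(w_1+w_2)\le2^{1/\delta}(M_\delta w_1+M_\delta w_2)$. Doob's inequality in $L_{1/\delta}(W)$, applied to $g^\delta$ at each point of $\Omega$, gives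
\begin{equation}\label{eq:L1max}
\mathbb E\|M_\delta g\|_1\le C_\delta\,\mathbb E\|g\|_1\qquad(g\ge0),\qquad C_\delta=(1-\delta)^{-1/\delta}.
\end{equation}
This is the maximal inequality for $Z=L_1$ and all $\delta<1$, the case $N=1$.

\section{A model with one scale}\label{sec:model}

Let $0<\lambda\le\frac14$, $N>1$, $\kappa=\lambda^N$, and let $A,L$ be integers with $2^A\ge100/\lambda$ and $L\ge A/\kappa$. Take the rooted binary tree with levels $0,\dots,L+A$, let $V_n$ be the $n$-th level and $V=V_1\cup\dots\cup V_L$. Mark the vertices independently with probability $\lambda$: a marking is a function $\sigma$ from the tree to $\{0,1\}$, $\Sigma$ is the set of markings, and $\nu$ is the product measure on $\Sigma$. Let $\Omega=V\times\Sigma$, $\Omega^n=V_n\times\Sigma$, and let $m$ be $\frac1L$ times the product of counting measure and $\nu$. For a root-to-leaf path $t=(t_0,\dots,t_{L+A})$ let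
\[
\mathcal A(t)=\{(t_n,\sigma):1\le n\le L,\ \sigma(t_{n+A})=1\},\qquad
\mathcal S^0(t)=\{(t_n,\sigma):1\le n\le L,\ \sigma(t_{n+A})=0\}.
\]
Let the unit ball of $Z$ consist of all $w$ with $|w|\le\sum_tc_t\mathbf 1_{\mathcal A(t)}+\kappa$ for some convex weights $c_t$.

\emph{The lower bound.} Let $t$ be uniformly random and $\mathcal G_n$ generated by $t_0,\dots,t_n$. Condition (i) of Lemma~\ref{lem:lowercrit} holds. At a point $(t_n,\sigma)$ the function $\mathbb E(\mathbf 1_{\mathcal A}|\mathcal G_n)$ equals $\pi_{t_n}(\sigma)$, the fraction of marked vertices among the $2^A$ descendants of $t_n$ at distance $A$. It has $\nu$-mean $\lambda$ and variance at most $\lambda2^{-A}\le\lambda^2/100$, so $\nu(\pi_{t_n}<\lambda/2)\le\frac1{25}$ by Chebyshev's inequality. Thus $\mathcal S(t)=\{(t_n,\sigma)\in\mathcal S^0(t):\pi_{t_n}(\sigma)\ge\lambda/2\}$ satisfies (ii) and has measure at least $\frac34-\frac1{25}$. The point is (iii). If $(t_n,\sigma)\in\mathcal S^0(t)\cap\mathcal A(t')$, then $t'_n=t_n$, while $t'_{n+A}\ne t_{n+A}$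 because one of these vertices is marked and the other is not. So the last level at which $t$ and $t'$ agree lies in $[n,n+A)$, and a given $t'$ serves at most $A$ of the $L$ values of $n$. Hence $m(\mathcal S^0(t)\cap\mathcal A(t'))\le A/L\le\kappa$, and
\begin{equation}\label{eq:modelint}
\int_{\mathcal S^0(t)}w\,dm\le2\kappa\|w\|_Z\qquad(w\ge0).
\end{equation}
Lemma~\ref{lem:lowercrit} with $\epsilon=2\kappa$ gives $\beta_q(X_\theta(Z))\ge\frac18\lambda^{1-\theta(b+aN)}$.

\emph{The maximal inequality fails.} Let $d=L+A$, let $\omega\in W$ drive the path $t(\omega)$ by its successive coordinates, and let $w(\omega)=\mathbf 1_{\mathcal A(t(\omega))}$. At time $k=n$ we have $\mathbb E_kw^\delta(t_n,\sigma)=\pi_{t_n}(\sigma)$, typically of size $\lambda$; its contribution $\lambda^{1/\delta}$ to $M_\delta w$ is absorbed by the constant $\kappa=\lambda^N$ when $\delta\le1/N$. This is the threshold of \eqref{eq:threshold}. But at time $k=n+A-1$ only two candidates for $t_{n+A}$ are left, and $\mathbb E_kw^\delta(t_n,\sigma)\ge\frac12$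 as soon as the sibling of $t_{n+A}$ is marked. Hence $\int_{\mathcal S^0(t)}M_\delta w\,dm\ge2^{-1/\delta}\lambda(1-\lambda)$, and \eqref{eq:modelint} gives $\|M_\delta w\|_Z\ge2^{-1/\delta}\lambda(1-\lambda)/(2\lambda^N)$. This is unbounded as $\lambda\to0$ for every $\delta$, so Proposition~\ref{prop:uppercrit} gives no uniform bound for the model.

The model handles complete ignorance of the continuation (height $\kappa$ everywhere) and complete knowledge (height $1$ on $\mathcal A(t)$), but nothing in between. The construction changes it in three ways.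

First, the one mark of probability $\lambda=4^{-H}$ is replaced by $H$ marks of probability $\frac14$, read at distances $A_1\ll\dots\ll A_H$, and the ball of $Z$ receives the intermediate functions of height $4^{-N(H-i)}$ on the set where the first $i$ marks are present. If the path is known up to distance $A_i$, the conditional expectation has height about $4^{-(H-i)}$ on this set, and $4^{-(H-i)/\delta}\le4^{-N(H-i)}$. Partial knowledge at one scale is handled by giving up that scale, which costs only the factor $4^N$. Second, the indicator $y=\mathbf 1_t$ of a random path must be replaced by $\max_k\mathbb E_ky$, which is no longer the indicator of a path. It is still decreasing along the tree, and Doob's inequality in $L_2$ controls the sum of its squares; these two properties define the admissible $y$. Third, a term that is small in $L_1$ absorbs the rare vertices near which the picture breaks down; by \eqref{eq:L1max} such terms are stable under $M_\delta$.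

\section{The construction}\label{sec:construction}

\subsection*{The lattices $Z_{H,N}$}
Let $N>1$ be real and $H\ge2$ an integer. Put
\[
\kappa_0=4^{-N},\qquad\lambda=4^{-H},\qquad\kappa=\kappa_0^H=\lambda^N,\qquad\alpha=\kappa^{10},\qquad\eta=\kappa/H^2,\qquad\Lambda=\lceil\kappa^{-25}\rceil,
\]
$A_0=0$, $A_i=\Lambda^i$ for $1\le i\le H$, and $L=A_H+1$. The number $\Lambda$ separates the scales; the threshold $\alpha$ and the mesh $\eta$ enter only in Section~\ref{sec:maximal}. We have $\kappa_0<\frac14$ and $\kappa^{-1}\ge4^H\ge\max(16,H)$. Hence $16H\alpha^{-2}\Lambda^{-1}\le16\kappa^4$ and $\eta\kappa/(2\alpha)=\kappa^{-8}/(2H^2)\ge\kappa^{-6}/2$, so that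
\begin{equation}\label{eq:param}
16H\kappa^{-2}\Lambda^{-1}\le16H\alpha^{-2}\Lambda^{-1}\le\kappa,\qquad\frac{\eta\kappa}{2\alpha}\ge\kappa^{-5},\qquad\eta^{-1}\le\kappa^{-3}.
\end{equation}

Let $\mathbb T$ be the rooted binary tree with levels $0,\dots,L+A_H$; there are $2L$ levels. We write $|u|$ for the level of $u$, and $u\preceq z$ if $u$ is an ancestor of $z$ or $u=z$. As before, $V_n$ is the $n$-th level and $V=V_1\cup\dots\cup V_L$. For $v\in V$ and $0\le i\le H$, $D_i(v)$ is the set of descendants of $v$ at level $|v|+A_i$; thus $D_0(v)=\{v\}$. For $z\in D_i(v)$ and $j\le i$, $z_{(j)}$ is the ancestor of $z$ in $D_j(v)$. The set $\Sigma=\{0,1\}^{\mathbb T}$ carries the product measure $\nu$ with $\nu(\sigma(z)=1)=\frac14$. Let $\Omega=V\times\Sigma$ and $m=\frac1L\#\otimes\nu$. A subset $V'\subset V$ is identified with $V'\times\Sigma$, so $\|\mathbf 1_{V'}\|_1=\#V'/L$. Put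
\[
D_i(v,\sigma)=\{z\in D_i(v):\sigma(z_{(1)})=\dots=\sigma(z_{(i)})=1\},\qquad D_0(v,\sigma)=\{v\}.
\]
If $z\in D_i(v,\sigma)$ and $j\le i$, then $z_{(j)}\in D_j(v,\sigma)$.

A function $y\ge0$ on $\mathbb T$ is \emph{decreasing} if $u\preceq z$ implies $y_u\ge y_z$. Let $\mathcal Y$ be the convex set of decreasing $y:\mathbb T\to[0,1]$ with $\sum_uy_u^2\le2L$. It contains the indicators of root-to-leaf paths. For decreasing $y$ define
\[
Qy(v,\sigma)=\sum_{i=0}^H\kappa_0^{H-i}\max_{z\in D_i(v,\sigma)}y_z\qquad(\max\emptyset=0).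
\]
Then $Qy(v,\sigma)\le y_v\sum_{j\ge0}4^{-j}=\frac43y_v$. Two estimates recur for $y\in\mathcal Y$: the term $i=0$ is at most $\kappa$ and the term $i=1$ at most $\kappa_0^{-1}\kappa$; and the terms whose maximum is less than $\kappa$ sum to at most $\frac43\kappa$. The set $\{y\ge\kappa\}$ has at most $2L\kappa^{-2}$ elements.

Let $B$ be the set of functions $w$ on $\Omega$ with
\begin{equation}\label{eq:ball}
|w|\le\sum_lc_lQy^{(l)}+\kappa+g
\end{equation}
for some finite family $y^{(l)}\in\mathcal Y$, weights $c_l\ge0$ with $\sum c_l=1$, and $g\ge0$ with $\|g\|_1\le\kappa$. The set $B$ is convex, bounded, solid ($|w'|\le|w|$, $w\in B$ imply $w'\in B$), and absorbing because it contains the constant $\kappa$. Its gauge is a lattice norm, which defines $Z=Z_{H,N}$. We have $\|w\|_Z\le1$ for $w\in B$, and $\|w\|_Z<1$ implies $w\in B$. In particular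
\begin{equation}\label{eq:Zbasic}
\|Qy\|_Z\le1\ \ (y\in\mathcal Y),\qquad\|\kappa\mathbf 1\|_Z\le1,\qquad\|G\|_Z\le\|G\|_1/\kappa .
\end{equation}

\begin{proposition}\label{prop:lower}
For $\theta\in(0,1]$ and $1<q<\infty$,
\[
\beta_q\big(X_\theta(Z_{H,N})\big)\ge\tfrac14(6+4^N)^{-a}\,4^{H(\theta(b+aN)-1)}.
\]
\end{proposition}

\begin{proposition}[maximal inequality]\label{prop:max}
Let $1<N\le\bar N$ and $0<\delta<1/\bar N$. If $w:\{-1,1\}^d\to B$ and $w\ge0$, then $\mathbb E\|M_\delta w\|_Z\le C(\bar N,\delta)$, independently of $d$ and $H$.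
\end{proposition}

\begin{corollary}\label{cor:upper}
If $\theta\in(0,1]$ and $\theta(b+a\bar N)<1$, then for each $1<q<\infty$ the constants $\beta_q(X_\theta(Z_{H,N}))$ are bounded uniformly in $H\ge2$ and $1<N\le\bar N$.
\end{corollary}

\begin{proof}
By \eqref{eq:threshold} there is $\delta\in(\delta_\theta,1/\bar N)$. If $\|w(\omega)\|_Z\le1$, then $w(\omega)/2\in B$, so the hypothesis of Proposition~\ref{prop:uppercrit} holds with $C_1=2C(\bar N,\delta)$.
\end{proof}

\subsection*{Proof of Theorem~\ref{thm:main} from these statements}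
Let $N_*=(1/\theta_*-b)/a$. Then $\theta_*(b+aN_*)=1$ and $N_*\ge(1-b)/a>1$. For fixed $N=N_*$ Proposition~\ref{prop:lower} says nothing at $\theta=\theta_*$, so we approach $N_*$ from above, slowly compared with the growth of $H$. Let $N_j=N_*+\frac1j$, $H_j=j^2+1$ and $Z_j=Z_{H_j,N_j}$ for $j\ge1$, fix $q_0\in[r,s]$, and put
\[
X=\Big(\bigoplus_{j\ge1}X(Z_j)\Big)_{\ell_{q_0}} .
\]
This is a K\"othe function space on the disjoint union of the finite measure spaces underlying the $Z_j$. It contains the indicator of every point, so it is saturated. Write $f=(f_j)$. For finitely many $f^{(i)}\in X$, Lemma~\ref{lem:convex} and the triangle inequality in $\ell_{q_0/r}$ give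
\[
\Big\|\Big(\sum_i|f^{(i)}|^r\Big)^{1/r}\Big\|_X^r\le\Big\|\Big(\sum_i\|f^{(i)}_j\|_{Z_j,1}^r\Big)_j\Big\|_{\ell_{q_0/r}}\le\sum_i\|f^{(i)}\|_X^r .
\]
With $s$ in place of $r$ both inequalities are reversed, the second because the triangle inequality for nonnegative sequences is reversed in $\ell_{q_0/s}$, $q_0/s\le1$. So $X$ is $r$-convex and $s$-concave with constants $1$, and by (F2) it is super-reflexive with order continuous norm.

Let $\theta\in(0,1]$ and $q=q_0/\theta\in(1,\infty)$. Since $\||f|^{1/\theta}\|_X^\theta=(\sum_j\|f_j\|_{Z_j,\theta}^q)^{1/q}$, (F1) identifies $X_\theta$ with the $\ell_q$-sum of the spaces $X_\theta(Z_j)$; for $\theta=1$ use that finitely supported functions are dense in $X$. Then $L_q(X_\theta)$ is the $\ell_q$-sum of the spaces $L_q(X_\theta(Z_j))$, and the components of a martingale difference sequence are martingale difference sequences. Hence $\beta_q(X_\theta)=\sup_j\beta_q(X_\theta(Z_j))$.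

If $\theta\ge\theta_*$, then $H_j(\theta(b+aN_j)-1)\ge H_j\theta_*a/j\to\infty$ while $N_j\le N_*+1$, so Proposition~\ref{prop:lower} shows that $X_\theta$ is not UMD. If $\theta<\theta_*$, then $\theta(b+aN_{j_0})<1$ for some $j_0$, and Corollary~\ref{cor:upper} with $\bar N=N_{j_0}$ bounds the constants for $j\ge j_0$. The finitely many remaining summands are finite-dimensional, hence isomorphic to Hilbert spaces, where \eqref{eq:umd} holds in $L_2$ by orthogonality. So $X_\theta$ is UMD. \qed

\begin{remark}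
The hypothesis $r>1$ gives $a+b<1$, hence $N_*>1$ and $\delta_\theta<1$. The hypothesis $s<\infty$ gives $b>0$, hence a finite exponent $p=1/(b\theta)$ in Section~\ref{sec:weights}. The hypothesis $r<s$ gives $a>0$ and cannot be dropped: if $r=s$, then $\|f+g\|^r=\|f\|^r+\|g\|^r$ for disjointly supported $f,g$, so $X$ is a weighted $\ell_r$ and every $X_\theta$ is UMD.
\end{remark}

\section{The lower bound}\label{sec:lower}

We verify the hypotheses of Lemma~\ref{lem:lowercrit}. The analogue of \eqref{eq:modelint} needs a new argument, because a function $y\in\mathcal Y$ may be large along many branches that leave a given path. The bound on $\sum y_u^2$ limits the number of long branches, and a branch must be long to reach the second scale.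

\begin{lemma}\label{lem:offpath}
Let $t=(t_0,\dots,t_{L+A_H})$ be a root-to-leaf path and $\mathcal S^0(t)=\{(t_n,\sigma):1\le n\le L,\ \sigma(t_{n+A_1})=0\}$. Then $\int_{\mathcal S^0(t)}w\,dm\le(6+4^N)\kappa\|w\|_Z$ for all $w\ge0$.
\end{lemma}

\begin{proof}
By homogeneity we may take $0\le w\in B$ and show that the integral is at most $(6+4^N)\kappa$. As $m(\mathcal S^0(t))\le1$, the parts $\kappa$ and $g$ of \eqref{eq:ball} contribute at most $2\kappa$. It remains to bound $\int_{\mathcal S^0(t)}Qy\,dm$ for one $y\in\mathcal Y$. The terms $i=0,1$ and the terms with maximum less than $\kappa$ contribute at most $\kappa+4^N\kappa+\frac43\kappa$. Call $n$ exceptional if there are $\sigma$, $i\ge2$ and $z\in D_i(t_n,\sigma)$ with $(t_n,\sigma)\in\mathcal S^0(t)$ and $y_z\ge\kappa$. Then $\sigma(z_{(1)})=1$, so $z_{(1)}\ne t_{n+A_1}$, and the last vertex $t_x$ of $t$ above $z$ has $n\le x<n+A_1$. The part of the path to $z$ that lies off $t$ has at least $A_i-A_1\ge A_2/2$ vertices, all with $y\ge\kappa$. These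 parts are disjoint for distinct $x$, so at most $2L\kappa^{-2}/(A_2/2)$ levels $x$ occur, and each serves at most $A_1$ values of $n$. So there are at most $4L\kappa^{-2}\Lambda^{-1}$ exceptional $n$. Since $Qy\le\frac43$, they contribute at most $\frac{16}3\kappa^{-2}\Lambda^{-1}\le\kappa$ by \eqref{eq:param}. The total is at most $(2+1+4^N+\frac43+1)\kappa$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:lower}]
Let $t$ be a uniformly random root-to-leaf path, $\mathcal G_n$ generated by $t_0,\dots,t_n$, $\Omega^n=V_n\times\Sigma$, and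
\[
\mathcal A(t)=\{(t_n,\sigma):1\le n\le L,\ \sigma(t_{n+A_1})=\dots=\sigma(t_{n+A_H})=1\}.
\]
Then $m(\mathcal A(t))=4^{-H}=\lambda$. On $\mathcal A(t)$ we have $t_{n+A_H}\in D_H(t_n,\sigma)$, so the term $i=H$ gives $\mathbf 1_{\mathcal A(t)}\le Q\mathbf 1_t$, and (i) follows from \eqref{eq:Zbasic}.

At $(t_n,\sigma)$ the function $\mathbb E(\mathbf 1_{\mathcal A}|\mathcal G_n)$ equals $\pi_{t_n}(\sigma)$, where $\pi_v(\sigma)$ is the probability that a random continuation from $v$ meets marked vertices at all distances $A_1,\dots,A_H$. By Fubini's theorem $\int\pi_v\,d\nu=\lambda$. For the second moment take two independent continuations from $v$ and let $k$ be the number of indices $i$ such that they agree at distance $A_i$. These indices form an initial segment, so $k\ge i$ has probability $2^{-A_i}$. The two continuations read $2H-k$ distinct vertices. Since $A_i\ge\Lambda i\ge16i$,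
\[
\int\pi_v^2\,d\nu=\mathbb E\,4^{-(2H-k)}\le\lambda^2\Big(1+\sum_{i\ge1}4^i2^{-A_i}\Big)\le\lambda^2\Big(1+\sum_{i\ge1}2^{-14i}\Big)\le1.01\,\lambda^2 .
\]
So the variance of $\pi_v$ is at most $\lambda^2/100$ and $\nu(\pi_v<\lambda/2)\le\frac1{25}$. The set $\mathcal S(t)=\{(t_n,\sigma)\in\mathcal S^0(t):\pi_{t_n}(\sigma)\ge\lambda/2\}$ satisfies (ii), has measure at least $\frac34-\frac1{25}\ge\frac12$, and satisfies (iii) with $\epsilon=(6+4^N)\lambda^N$ by Lemma~\ref{lem:offpath}. Lemma~\ref{lem:lowercrit} gives $\beta_q\ge\frac14(6+4^N)^{-a\theta}\lambda^{1-\theta(b+aN)}$.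
\end{proof}

\section{Branching across scales}\label{sec:branching}

The operator $Q$ contains maxima, which do not commute with averages. The remedy is that a set of moderate size, seen from most vertices $v$ and at the levels $|v|+A_i$ only, looks like a single line. Along a fixed line the maximum becomes an evaluation, which is linear in $y$.

A set $U\subset\mathbb T$ is \emph{ancestor-closed} if it contains all ancestors of its elements. Level sets $\{y\ge c\}$ of decreasing functions are of this kind. For ancestor-closed $U,U'$ and $2\le i\le H$ let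
\begin{align*}
\mathrm{Br}_i(U)&=\{v\in V:\ \text{there are }u,u'\in U\cap D_i(v)\text{ with }u_{(i-1)}\ne u'_{(i-1)}\},\\
\mathrm{Ex}_i(U,U')&=\{v\in V\cap U:\ \text{there is }z\in U'\cap D_i(v)\text{ with }z_{(i-1)}\notin U\},
\end{align*}
and $\mathrm{Br}(U)=\bigcup_{i=2}^H\mathrm{Br}_i(U)$. In the first set, $U$ splits within distance $A_{i-1}$ of $v$ and both branches survive to distance $A_i$. In the second, $U'$ exits from $U$ within distance $A_{i-1}$ and survives to distance $A_i$. Each such event uses about $A_i$ vertices and is seen from only $A_{i-1}$ vertices $v$.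

\begin{lemma}\label{lem:count}
$\#\mathrm{Br}_i(U)\le2\Lambda^{-1}\#U$ and $\#\mathrm{Ex}_i(U,U')\le2\Lambda^{-1}\#U'$ for $2\le i\le H$.
\end{lemma}

\begin{proof}
We use $A_i-A_{i-1}\ge A_i/2$ and $A_{i-1}/A_i=\Lambda^{-1}$.

Let $v,u,u'$ be as in the definition of $\mathrm{Br}_i(U)$ and let $x$ be the last common ancestor of $u$ and $u'$. Then $v\preceq x$ and $|x|-|v|<A_{i-1}$, so a given $x$ arises from at most $A_{i-1}$ vertices $v$. Both children of $x$ lie in the set $U_0$ of all $c\in U$ that have a descendant in $U$ at distance at least $A_i/2$, because $u$ and $u'$ are at distance at least $A_i-A_{i-1}$ from them. The set $U_0$ is ancestor-closed, hence a rooted tree, and in a rooted binary tree the vertices with two children are fewer than the leaves. The leaves of $U_0$ are pairwise incomparable, and each has at least $A_i/2$ proper descendants in $U$. So there are at most $2\#U/A_i$ leaves, and $\#\mathrm{Br}_i(U)\le A_{i-1}\cdot2\#U/A_i$.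

Let $v,z$ be as in the definition of $\mathrm{Ex}_i(U,U')$ and let $e$ be the first vertex outside $U$ on the path from $v$ to $z$. Then $1\le|e|-|v|\le A_{i-1}$, so a given $e$ arises from at most $A_{i-1}$ vertices $v$. The path from $e$ to $z$ has at least $A_i/2$ vertices, all in $U'$. All proper ancestors of $e$ are in $U$ and $e$ is not, so distinct such $e$ are incomparable and their paths are disjoint. Hence there are at most $2\#U'/A_i$ of them.
\end{proof}

Let $U$ be ancestor-closed, $v\in(V\cap U)\setminus\mathrm{Br}(U)$, and $I=\max\{i:U\cap D_i(v)\ne\emptyset\}\ge0$. Pick $u\in U\cap D_I(v)$ and put $x_j=u_{(j)}$ for $0\le j\le I-1$. The vertices $x_0\preceq\dots\preceq x_{I-1}$ form the \emph{trunk of $U$ at $v$} (empty if $I=0$); see Figure~\ref{fig:trunk}. It has the following property, which also shows that it does not depend on $u$: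
\begin{equation}\label{eq:trunk}
z\in U\cap D_i(v)\ \Longrightarrow\ i\le I\ \text{ and }\ z_{(j)}=x_j\ \text{ for all }0\le j<i .
\end{equation}
Indeed, $z_{(0)}=v=x_0$, and for $1\le j<i$ both $z_{(j+1)}$ and $u_{(j+1)}$ lie in $U\cap D_{j+1}(v)$, so their ancestors in $D_j(v)$ coincide because $v\notin\mathrm{Br}_{j+1}(U)$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\foreach \x/\l in {0/{$|v|$},1.4/{$|v|+A_1$},3.8/{$|v|+A_2$},7.6/{$|v|+A_3$}}{
\draw[dashed,gray] (\x,-1.3) -- (\x,1.3);
\node[below] at (\x,-1.3) {\small\l};}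
\draw[very thick] (0,0) -- (3.8,0);
\draw (3.8,0) -- (8.3,0);
\draw (0.6,0) -- (2.8,1.0);
\draw (2.3,0) -- (5.8,-1.0);
\draw (5.0,0) -- (8.1,0.9);
\fill (0,0) circle (2pt) node[above left] {$x_0=v$};
\fill (1.4,0) circle (2pt) node[below left] {$x_1$};
\fill (3.8,0) circle (2pt) node[above left] {$x_2$};
\end{tikzpicture}
\caption{An ancestor-closed set $U$ below a vertex $v\notin\mathrm{Br}(U)$, with levels increasing to the right (not to scale) and $I=3$. A side branch may cross the first dashed level after its starting point but ends before the second. The trunk is $x_0,x_1,x_2$; at level $|v|+A_3$ the set $U$ may have several vertices.}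
\label{fig:trunk}
\end{figure}

As a first use, we remove the convex combination from \eqref{eq:ball}. The function $y\mapsto Qy$ is convex, so the following inequality goes against Jensen's; it costs two scales.

\begin{lemma}\label{lem:average}
Let $y^{(l)}\in\mathcal Y$, $c_l\ge0$, $\sum c_l=1$, and $\bar y=\sum c_ly^{(l)}\in\mathcal Y$. Then $\sum_lc_lQy^{(l)}\le\kappa_0^{-2}Q\bar y+5\kappa_0^{-1}\kappa+g$ with $g\ge0$ and $\|g\|_1\le\kappa$.
\end{lemma}

\begin{proof}
Let $U=\{\bar y\ge\kappa\}$, $U_l=\{y^{(l)}\ge\kappa\}$, and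
\[
g=\tfrac43\sum_{i=2}^H\Big(\mathbf 1_{\mathrm{Br}_i(U)}+\sum_lc_l\mathbf 1_{\mathrm{Ex}_i(U,U_l)}\Big).
\]
The sets $U,U_l$ have at most $2L\kappa^{-2}$ elements, so Lemma~\ref{lem:count} and \eqref{eq:param} give $\|g\|_1\le\frac43H\cdot8\kappa^{-2}\Lambda^{-1}\le\kappa$. If $v\notin U$, then $\sum c_lQy^{(l)}(v,\sigma)\le\frac43\bar y_v\le\frac43\kappa$. If $v\in\mathrm{Br}(U)$, the sum is at most $\frac43\le g$. Let $v\in U\setminus\mathrm{Br}(U)$, with trunk $x_0,\dots,x_{I-1}$ of $U$, and fix $l$ with $v\notin\bigcup_i\mathrm{Ex}_i(U,U_l)$. If $i\ge2$ and $z\in D_i(v,\sigma)\cap U_l$, then $z_{(i-1)}\in U$, so \eqref{eq:trunk} gives $i-2\le I-1$ and $z_{(i-2)}=x_{i-2}$. Hence $x_{i-2}\in D_{i-2}(v,\sigma)$ and $y^{(l)}_z\le y^{(l)}_{x_{i-2}}$. With $j=i-2$,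
\[
Qy^{(l)}(v,\sigma)\le\kappa+\kappa_0^{-1}\kappa+\tfrac43\kappa+\kappa_0^{-2}\sum_{j=0}^{I-1}\kappa_0^{H-j}y^{(l)}_{x_j}\mathbf 1\{x_j\in D_j(v,\sigma)\}.
\]
For the other $l$ we use $Qy^{(l)}\le\frac43\sum_i\mathbf 1_{\mathrm{Ex}_i(U,U_l)}$ at $v$. The $x_j$ do not depend on $l$, so averaging over $l$ replaces $y^{(l)}_{x_j}$ by at most $\bar y_{x_j}$, and the last sum becomes at most $Q\bar y(v,\sigma)$.
\end{proof}

\section{The maximal inequality}\label{sec:maximal}

We prove Proposition~\ref{prop:max}. The letter $C$ denotes constants depending only on $\bar N$ and $\delta$; note $\kappa_0^{-1}\le4^{\bar N}$.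

\subsection*{Reduction to one function $y$}
By \eqref{eq:ball} and Lemma~\ref{lem:average}, for each $\omega$ there are $y(\omega)\in\mathcal Y$ and $g(\omega)\ge0$ with $\|g(\omega)\|_1\le2\kappa$ and $w\le C(Qy+\kappa)+g$. By \eqref{eq:L1max} and \eqref{eq:Zbasic}, $\mathbb E\|M_\delta g\|_Z\le2C_\delta$. Let $y^*_u=\max_k\mathbb E_ky_u$. It suffices to prove
\begin{equation}\label{eq:goal}
M_\delta(Qy)\le C(Qy^*+\kappa)+G\quad\text{with }G\ge0,\ \mathbb E\|G\|_1\le C\kappa .
\end{equation}
Indeed, $y^*$ is decreasing with values in $[0,1]$, and Doob's inequality in $L_2$ gives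
\begin{equation}\label{eq:doob2}
\mathbb E\sum_u(y^*_u)^2\le4\,\mathbb E\sum_uy_u^2\le8L .
\end{equation}
With $c(\omega)=\max(1,(\sum_u(y^*_u)^2/2L)^{1/2})$ we have $y^*/c\in\mathcal Y$, so $\mathbb E\|Qy^*\|_Z\le\mathbb Ec\le(\mathbb Ec^2)^{1/2}\le\sqrt5$.

\subsection*{Reduction to a line}
Let $K(\omega)=\{u:y_u(\omega)\ge\kappa\}$. For $v\in(V\cap K(\omega))\setminus\mathrm{Br}(K(\omega))$ let $h_0,\dots,h_J$ be the trunk of $K(\omega)$ at $v$, where $h_j=h_j(v,\omega)$ and $J=J(v,\omega)\in\{-1,\dots,H-1\}$; the value $-1$ means that the trunk is empty. For all other pairs $(v,\omega)$ put $J=-1$. Thus $J\ge0$ implies $h_0=v$ and $h_0,\dots,h_J\in K$. Let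
\[
R(\omega)(v,\sigma)=\sum_{j=0}^J\kappa_0^{H-j}y_{h_j}(\omega)\,\mathbf 1\{h_j\in D_j(v,\sigma)\},\qquad\text{so that }R\le\tfrac43y_v\le\tfrac43 .
\]
If $v\in K\setminus\mathrm{Br}(K)$, $i\ge1$ and $z\in D_i(v,\sigma)\cap K$, then \eqref{eq:trunk} gives $i-1\le J$ and $z_{(i-1)}=h_{i-1}$, so $h_{i-1}\in D_{i-1}(v,\sigma)$ and $y_z\le y_{h_{i-1}}$. Adding the term $i=0$ and the terms with maximum less than $\kappa$, we get $Qy\le\frac73\kappa+\kappa_0^{-1}R$ at such $v$. For $v\notin K$ we have $Qy\le\frac43\kappa$. Hence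
\[
Qy\le3\kappa+\kappa_0^{-1}R+\tfrac43\mathbf 1_{\mathrm{Br}(K)} .
\]
By Lemma~\ref{lem:count} and \eqref{eq:param}, $\|\mathbf 1_{\mathrm{Br}(K(\omega))}\|_1\le4H\kappa^{-2}\Lambda^{-1}\le\kappa$, so by \eqref{eq:L1max} the maximal function of the last term goes into $G$. It remains to bound $M_\delta R$.

\subsection*{The explored set}
The line $h_0,h_1,\dots$ depends on $\omega$, and $\mathbb E_k$ averages over many lines. At time $k$ there are two kinds of vertices. Those that carry a conditional weight of at least $\alpha$ are few, so they form a set with a trunk of its own, and all lines follow this trunk at first. Each of the others is a candidate of tiny conditional probability; the marks below different candidates are independent, and a law of large numbers replaces the marks by their mean.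

Let $\tau_u=\min\{k:\mathbb E_ky_u\ge\alpha\}$, with $\min\emptyset=\infty$, and $\mathcal E_k=\{u:\tau_u\le k\}$. The random set $\mathcal E_k$ is $\mathcal F_k$-measurable and increases with $k$. It is ancestor-closed, since $u\preceq z$ gives $\mathbb E_ly_u\ge\mathbb E_ly_z$ for all $l$, hence $\tau_u\le\tau_z$. Let $\mathcal E=\mathcal E_d=\{y^*\ge\alpha\}$. By \eqref{eq:doob2}, $\mathbb E\#\mathcal E\le8L\alpha^{-2}$, so Lemma~\ref{lem:count} and \eqref{eq:param} give $\mathbb E\|\mathbf 1_{\mathrm{Br}(\mathcal E)}\|_1\le16H\alpha^{-2}\Lambda^{-1}\le\kappa$. For $v\in\mathrm{Br}(\mathcal E(\omega))$ we use $M_\delta R\le\frac43$ and put $\frac43\mathbf 1_{\mathrm{Br}(\mathcal E)}$ into $G$. If $v\notin\mathcal E_k(\omega)$, then by Jensen's inequality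
\begin{equation}\label{eq:casea}
\mathbb E_kR^\delta\le(\mathbb E_kR)^\delta\le(\tfrac43\alpha)^\delta\le\kappa^\delta\qquad\text{at }(\omega,v,\sigma).
\end{equation}

For $v\in V$ and $0\le k\le d$ define on $W$ the last explored scale of the line,
\[
i_k=\max\{j\le J:h_j\in\mathcal E_k\}\quad\text{on }\{J\ge0,\ v\in\mathcal E_k\},\qquad i_k=-1\quad\text{elsewhere}.
\]
For $i\ge0$ write $i^-=\max(i-1,0)$, and for $0\le i<j\le H-1$ put
\[
\psi_i=y_{h_{i^-}}^\delta\mathbf 1\{J\ge i\},\qquad
S_k^{i,j}(\sigma)=\mathbb E_k\Big[\psi_i\mathbf 1\{i_k=i,\,J\ge j\}\prod_{l=i+1}^j\sigma(h_l)\Big],\qquad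
\bar S_k^i=\mathbb E_k\big[\psi_i\mathbf 1\{i_k=i\}\big].
\]
These depend on $v$, and $0\le\psi_i\le1$.

Now fix $\omega,\sigma,k$ and $v\in\mathcal E_k(\omega)\setminus\mathrm{Br}(\mathcal E(\omega))$. Let $\mathcal C$ be the atom of $\mathcal F_k$ containing $\omega$; on $\mathcal C$ the set $\mathcal E_k$ is constant and contained in $\mathcal E(\omega)$. Let $x_0,\dots,x_{I-1}$ be the trunk of $\mathcal E(\omega)$ at $v$, and put $x_0=v$ also if $I=0$. These vertices are fixed while a point $\omega'$ ranges over $\mathcal C$. On $\mathcal C$ we have $i_k\ge0$ exactly when $J\ge0$, and $R=0$ otherwise. If $i_k(\omega')=i\ge0$, then $h_i(\omega')\in\mathcal E(\omega)\cap D_i(v)$, so \eqref{eq:trunk} gives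
\begin{equation}\label{eq:follow}
i\le I,\qquad h_j(\omega')=x_j\ \text{ for }j<i,\qquad\text{and in all cases }h_{i^-}(\omega')=x_{i^-}.
\end{equation}
Define on $\mathcal C$
\[
\Xi=\kappa+\kappa_0^{-1}\sum_{j=0}^{I-1}\kappa_0^{H-j}y_{x_j}\mathbf 1\{x_j\in D_j(v,\sigma)\}.
\]
Since the $x_j$ are fixed and $\mathbb E_ky_{x_j}(\omega)\le y^*_{x_j}(\omega)$, Jensen's inequality gives
\begin{equation}\label{eq:Xi}
\mathbb E_k\Xi^\delta\le(\mathbb E_k\Xi)^\delta\le\big(\kappa+\kappa_0^{-1}Qy^*\big)^\delta\qquad\text{at }(\omega,v,\sigma).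
\end{equation}
Split $R=R_1+R_2$ on $\mathcal C$ into the terms $j\le i_k$ and $j>i_k$.

\emph{The explored part.} The term $j=0$ of $R_1$ is at most $\kappa$. For $1\le j\le i_k$, \eqref{eq:follow} gives $h_{j-1}=x_{j-1}$; so $y_{h_j}\le y_{x_{j-1}}$, and $h_j\in D_j(v,\sigma)$ implies $x_{j-1}\in D_{j-1}(v,\sigma)$. Hence $R_1\le\Xi$.

\emph{The unexplored part.} Let $\chi_i=\mathbf 1\{x_{i^-}\in D_{i^-}(v,\sigma)\}$ for $0\le i\le I$ and $\chi_i=0$ for $i>I$. For $j>i=i_k$ we have $y_{h_j}\le y_{h_{i^-}}$, and dropping the mark at $h_i$ gives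
\[
\mathbf 1\{h_j\in D_j(v,\sigma)\}=\prod_{l=1}^j\sigma(h_l)\le\chi_i\prod_{l=i+1}^j\sigma(h_l).
\]
By subadditivity of $x\mapsto x^\delta$,
\begin{equation}\label{eq:R2}
\mathbb E_kR_2^\delta\le\sum_{0\le i<j\le H-1}\kappa_0^{\delta(H-j)}\chi_i\,S_k^{i,j}(\sigma).
\end{equation}
Jensen's inequality must not be applied here. It would lead to the factors $\kappa_0^{H-j}4^{-(j-i)}=\kappa_0^{H-i}4^{(N-1)(j-i)}$, which grow with $j-i$. In \eqref{eq:R2} the heights carry the power $\delta$ and the probabilities do not.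

\subsection*{Averaging the unexplored marks}
We want $S_k^{i,j}(\sigma)$ to be at most about $4^{-(j-i)}\bar S_k^i$ for most $\sigma$. For fixed $k$ and a fixed atom this is a large deviation estimate. But it is needed for all $k\le d$ at once and $d$ is arbitrary, so a union bound over $k$ is not available. Two devices replace it. The contribution of a candidate $z$ is evaluated at the stopping time $\tau_z$ instead of $k$, which makes it independent of $k$ and still small. Then the times $k$ are grouped according to the mass that has entered or left the set of candidates, and the number of groups is bounded in terms of the total mass.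

\begin{lemma}\label{lem:lln}
For $v\in V$ and $0\le i<j\le H-1$ there are functions $\Gamma_v^{i,j}\ge0$ on $W\times\Sigma$, not depending on $k$, such that for all $k$
\begin{equation}\label{eq:lln1}
S_k^{i,j}(\sigma)\le2\cdot4^{-(j-i)}\bar S_k^i+3\eta+\mathbb E_k\big[\Gamma_v^{i,j}(\cdot,\sigma)\big],
\end{equation}
\begin{equation}\label{eq:lln2}
\sum_{v\in V}\mathbb E\int(\Gamma_v^{i,j})^{1/\delta}\,d\nu\le CL\kappa^{-6}\exp(-\kappa^{-5}).
\end{equation}
\end{lemma}

\begin{proof}
Fix $v,i,j$; the index $z$ ranges over $D_{i+1}(v)$.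

\emph{Stopped contributions.} Define on $W$
\[
\Phi_z(\sigma)=\psi_i\mathbf 1\{J\ge j,\,h_{i+1}=z\}\prod_{l=i+1}^j\sigma(h_l),\qquad\Phi_z^0=\psi_i\mathbf 1\{J\ge i+1,\,h_{i+1}=z\},
\]
and $\xi_z(\sigma)=\mathbb E_{\tau_z\wedge d}\Phi_z(\sigma)$, $\xi_z^0=\mathbb E_{\tau_z\wedge d}\Phi_z^0$. Since $h_{i+1}\in K$, we have $\Phi_z\le\Phi_z^0\le\mathbf 1\{y_z\ge\kappa\}\le y_z/\kappa$. If $\tau_z=\infty$, then $\mathbb E_dy_z<\alpha$; if $1\le\tau_z\le d$, then $\mathbb E_{\tau_z}y_z\le2\mathbb E_{\tau_z-1}y_z<2\alpha$ by \eqref{eq:regular}. So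
\begin{equation}\label{eq:small}
0\le\xi_z\le\xi_z^0\le2\alpha/\kappa\qquad\text{on }\{\tau_z\ge1\}.
\end{equation}
Let $\Delta_k=\{z:\tau_{z_{(i)}}\le k<\tau_z\}$ be the set of candidates at time $k$. On $\{J\ge i+1\}$ we have $i_k=i$ if and only if $h_{i+1}\in\Delta_k$. Indeed, $i_k=i$ gives $h_i\in\mathcal E_k$ and $h_{i+1}\notin\mathcal E_k$; conversely these two relations give $v\in\mathcal E_k$ and $h_l\notin\mathcal E_k$ for $l>i$, as $\mathcal E_k$ is ancestor-closed. Therefore the function inside $\mathbb E_k$ in the definition of $S_k^{i,j}$ is $\sum_z\mathbf 1\{z\in\Delta_k\}\Phi_z$, and $\sum_z\mathbf 1\{z\in\Delta_k\}\Phi^0_z\le\psi_i\mathbf 1\{i_k=i\}$. The event $\{z\in\Delta_k\}$ lies in $\mathcal F_k$ and is contained in $\{\tau_z\wedge d\ge k\}$, so \eqref{eq:optional} allows us to replace $\Phi_z,\Phi_z^0$ by $\xi_z,\xi_z^0$ under $\mathbb E_k$: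
\begin{equation}\label{eq:ups}
S_k^{i,j}=\mathbb E_k\Upsilon_k,\quad\mathbb E_k\Upsilon_k^0\le\bar S_k^i,\qquad\text{where }\Upsilon_k=\sum_{z\in\Delta_k}\xi_z(\sigma),\quad\Upsilon_k^0=\sum_{z\in\Delta_k}\xi_z^0 .
\end{equation}
It now suffices to compare $\Upsilon_k$ with $\Upsilon_k^0$ at each point of $W$. Fix $\omega'\in W$.

\emph{Independence.} The functions $y$ and $\tau_z$ do not depend on $\sigma$, and on $\{h_{i+1}=z\}$ the vertices $h_{i+1},\dots,h_j$ are distinct and lie in the subtree rooted at $z$. So $\xi_z(\omega',\cdot)$ depends only on the marks in that subtree, the variables $\xi_z(\omega',\cdot)$ on $(\Sigma,\nu)$ are independent, and $\int\xi_z\,d\nu\le4^{-(j-i)}\xi_z^0$.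

\emph{Grouping the times.} At $\omega'$ let
\[
\mathcal M=\sum_z\xi_z^0,\qquad\mathrm{In}(k)=\sum_{z:\ \tau_{z_{(i)}}\le k}\xi_z^0,\qquad\mathrm{Out}(k)=\sum_{z:\ \tau_z\le k}\xi_z^0 .
\]
Both $\mathrm{In}$ and $\mathrm{Out}$ are nondecreasing in $k$ with values in $[0,\mathcal M]$. Group the times $k\in\{0,\dots,d\}$ according to the pair $(\lfloor\mathrm{In}(k)/\eta\rfloor,\lfloor\mathrm{Out}(k)/\eta\rfloor)$. There are at most $2(\mathcal M/\eta+1)$ groups, each is an interval, and they do not depend on $\sigma$. Let $k'$ be the first element of the group of $k$. If $z\in\Delta_k\setminus\Delta_{k'}$, then $\tau_z>k\ge k'$, so $k'<\tau_{z_{(i)}}\le k$, and these $z$ have total $\xi^0$-mass at most $\mathrm{In}(k)-\mathrm{In}(k')<\eta$. If $z\in\Delta_{k'}\setminus\Delta_k$, then $\tau_{z_{(i)}}\le k'\le k$, so $k'<\tau_z\le k$, and the mass is at most $\mathrm{Out}(k)-\mathrm{Out}(k')<\eta$. Hence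
\[
\Upsilon_k\le\Upsilon_{k'}+\eta,\qquad\Upsilon_{k'}^0\le\Upsilon_k^0+\eta .
\]

\emph{Large deviations.} Let $\zeta_z$ be independent with values in $[0,c]$ and let $\sum\zeta_z$ have mean at most $\mu$. By convexity $\exp(x)\le1+2x$ on $[0,1]$, so $\exp(\zeta_z/c)$ has mean at most $\exp(2c^{-1}\int\zeta_z)$ and $\exp(\sum\zeta_z/c)$ has mean at most $\exp(2\mu/c)$. By Markov's inequality, $\sum\zeta_z>2\mu+\eta$ has probability at most $\exp(-\eta/c)$. We apply this to $(\xi_z)_{z\in\Delta_{k'}}$ with $c=2\alpha/\kappa$ and $\mu=4^{-(j-i)}\Upsilon^0_{k'}$; \eqref{eq:small} applies because $\tau_z>k'\ge0$ on $\Delta_{k'}$, and $\eta/c\ge\kappa^{-5}$ by \eqref{eq:param}. Let $\Theta(\omega',\sigma)$ be the indicator of the event that $\Upsilon_{k'}>2\cdot4^{-(j-i)}\Upsilon_{k'}^0+\eta$ for the first element $k'$ of some group. Then $\int\Theta\,d\nu\le2(\mathcal M/\eta+1)\exp(-\kappa^{-5})$. If $\Theta=0$, then for all $k$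
\[
\Upsilon_k\le2\cdot4^{-(j-i)}(\Upsilon_k^0+\eta)+2\eta\le2\cdot4^{-(j-i)}\Upsilon_k^0+3\eta ,
\]
and $\Upsilon_k\le\mathcal M$ always. With $\Gamma_v^{i,j}=\mathcal M\Theta$ we get $\Upsilon_k\le2\cdot4^{-(j-i)}\Upsilon_k^0+3\eta+\Gamma_v^{i,j}$ on $W\times\Sigma$. Applying $\mathbb E_k$ and \eqref{eq:ups} gives \eqref{eq:lln1}.

\emph{The error term.} At most one $\Phi_z^0$ is nonzero at a point of $W$, and then $v\in K$; so $\sum_z\Phi_z^0\le\mathbf 1\{y_v\ge\kappa\}$. By \eqref{eq:dualdoob}, $\mathbb E\mathcal M^p\le p^p\,\mathbb P(y_v\ge\kappa)\le p^p\kappa^{-2}\mathbb Ey_v^2$ for $p>1$. Taking $p=1/\delta$ and $p=1/\delta+1$ and using $\sum_vy_v^2\le2L$, we obtain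
\[
\sum_v\mathbb E\int(\Gamma_v^{i,j})^{1/\delta}d\nu\le\sum_v\mathbb E\big[2\mathcal M^{1/\delta}(\mathcal M/\eta+1)\big]\exp(-\kappa^{-5})\le CL\kappa^{-2}(\eta^{-1}+1)\exp(-\kappa^{-5}),
\]
and $\eta^{-1}\le\kappa^{-3}$.
\end{proof}

\subsection*{End of the proof}
Return to the fixed $\omega,\sigma,k,v$ and insert \eqref{eq:lln1} in \eqref{eq:R2}. We have
\[
\kappa_0^{\delta(H-j)}4^{-(j-i)}=\kappa_0^{\delta(H-i)}4^{(N\delta-1)(j-i)},\qquad4^{N\delta-1}\le4^{\bar N\delta-1}<1 .
\]
This is the only place where $\delta<1/\bar N$, rather than $\delta<1$, is used. Summing the geometric series in $j$, and bounding the number of pairs $i<j$ by $H^2$, we get with $\Gamma_v=\sum_{i<j}\Gamma_v^{i,j}$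
\[
\mathbb E_kR_2^\delta\le C\sum_i\kappa_0^{\delta(H-i)}\chi_i\bar S_k^i+3H^2\eta+\mathbb E_k\Gamma_v .
\]
On $\mathcal C\cap\{i_k=i\}$, \eqref{eq:follow} gives $\kappa_0^{\delta(H-i)}\chi_i\psi_i\le(\kappa_0^{H-i}\chi_iy_{x_{i^-}})^\delta$. For $i=0$ the expression in brackets is at most $\kappa$, and for $1\le i\le I$ it is the term $j=i-1$ of $\Xi$. The events $\{i_k=i\}$ are disjoint, so the sum over $i$ is at most $\mathbb E_k\Xi^\delta$. Also $3H^2\eta=3\kappa\le3\kappa^\delta$. Together with $R_1\le\Xi$, \eqref{eq:Xi} and \eqref{eq:casea}, this gives for all $k$ and all $v\notin\mathrm{Br}(\mathcal E(\omega))$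
\[
\mathbb E_kR^\delta\le C(\kappa+Qy^*)^\delta+\Gamma_v^*,\qquad\Gamma_v^*=\max_l\mathbb E_l\Gamma_v ,
\]
hence $M_\delta R\le C(Qy^*+\kappa+(\Gamma_v^*)^{1/\delta})$. Finally, Doob's inequality in $L_{1/\delta}(W)$ for each $\sigma$, the bound $\Gamma_v^{1/\delta}\le H^{2/\delta}\sum_{i<j}(\Gamma_v^{i,j})^{1/\delta}$, \eqref{eq:lln2} and $H\le\kappa^{-1}$ give
\[
\frac1L\sum_v\mathbb E\int(\Gamma_v^*)^{1/\delta}d\nu\le CH^{2+2/\delta}\kappa^{-6}\exp(-\kappa^{-5})\le C\kappa\cdot\kappa^{-9-2/\delta}\exp(-\kappa^{-5})\le C\kappa ,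
\]
because $x^{9+2/\delta}\exp(-x^5)$ is bounded on $[1,\infty)$. So this term goes into $G$, and \eqref{eq:goal} and Proposition~\ref{prop:max} are proved. \qed

\section{Weighted martingale transforms}\label{sec:weights}

It remains to prove Proposition~\ref{prop:uppercrit}. For a Paley--Walsh martingale $f$ with differences $d_k$ and fixed signs $\varepsilon_l$, the \emph{transform} $Tf$ is the martingale $(Tf)_k=\sum_{1\le l\le k}\varepsilon_ld_l$. We write $f^*=\max_k\|f_k\|$. For a weight $\varpi>0$ on $W$ let $\varpi(\mathcal B)=\mathbb E[\varpi\mathbf 1_{\mathcal B}]$. The following good-$\lambda$ argument passes from an $L_\infty$-to-$L_1$ bound to $L_p$ bounds. It is used twice: for scalars with a weight, and for $X_\theta(Z)$ without one. The reduction to bounded martingales is what lets us normalize $\|w(\omega)\|_Z\le1$ for every $\omega$.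

\begin{lemma}\label{lem:goodlambda}
Let $Y$ be a Banach space and $C_0$ a constant such that $\mathbb E\|(Th)_n\|\le C_0$ for every $Y$-valued Paley--Walsh martingale $h$ of any length $n$ with $h_0=0$ and $h^*\le1$ everywhere, and every transform $T$. Let $\varpi>0$ on $W=\{-1,1\}^d$ satisfy
\begin{equation}\label{eq:weightcond}
\varpi(\mathcal B)\le c_1\frac{\mathbb P(\mathcal B)}{\mathbb P(\mathcal C)}\,\varpi(\mathcal C)
\end{equation}
for all atoms $\mathcal C$ of all $\mathcal F_k$ and all $\mathcal B\subset\mathcal C$. Then for every Paley--Walsh martingale $f$ of length $d$ with $f_0=0$, every transform $g=Tf$ and $1<p<\infty$, we have $\|g^*\|_{L_p(\varpi)}\le C(p,C_0,c_1)\|f^*\|_{L_p(\varpi)}$.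
\end{lemma}

\begin{proof}
Let $x>0$ and $0<\gamma\le\frac12$. With $d_{d+1}=0$ and $\min\emptyset=\infty$ put
\[
\tau_1=\min\{k:\|g_k\|>x\},\qquad\tau_2=\min\{k\ge0:\|f_k\|>\gamma x\text{ or }\|d_{k+1}\|>2\gamma x\}.
\]
The difference $d_{k+1}$ is the $(k+1)$-st coordinate times an $\mathcal F_k$-measurable function, so $\|d_{k+1}\|$ is $\mathcal F_k$-measurable and $\tau_2$ is a stopping time. We have $\|f_{k\wedge\tau_2}\|\le3\gamma x$: for $k<\tau_2$ the norm is at most $\gamma x$; if $1\le\tau_2<\infty$, then $\|f_{\tau_2}\|\le\|f_{\tau_2-1}\|+\|d_{\tau_2}\|\le3\gamma x$; and $f_0=0$. The martingale $h_k=f_{k\wedge\tau_2}-f_{k\wedge\tau_2\wedge\tau_1}$ has differences $d_k\mathbf 1\{\tau_1<k\le\tau_2\}$ and $h^*\le6\gamma x$.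

Suppose $f^*\le\gamma x$ and $g^*>3x$. Then all $\|d_k\|\le2\gamma x$, so $\tau_2=\infty$ and $(Th)_k=g_k-g_{k\wedge\tau_1}$. Moreover $1\le\tau_1<\infty$ and $\|g_{\tau_1}\|\le x+2\gamma x\le2x$, so $(Th)^*>x$. Let $\mathcal C$ be an atom of $\mathcal F_k$ contained in $\{\tau_1=k\}$. On $\mathcal C$ the sequence $(h_{k+l})_{l\ge0}$ is a Paley--Walsh martingale in the remaining coordinates, starting at $0$ and bounded by $6\gamma x$; the sequence $((Th)_{k+l})_{l\ge0}$ is a transform of it, and $(Th)_l=0$ for $l\le k$. The hypothesis and Doob's weak type inequality give $\mathbb P((Th)^*>x\mid\mathcal C)\le6\gamma C_0$. Such atoms partition $\{g^*>x\}$, so \eqref{eq:weightcond} yields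
\[
\varpi(g^*>3x)\le6\gamma C_0c_1\,\varpi(g^*>x)+\varpi(f^*>\gamma x).
\]
Integrating against $px^{p-1}dx$ gives $3^{-p}\|g^*\|^p_{L_p(\varpi)}\le6\gamma C_0c_1\|g^*\|^p_{L_p(\varpi)}+\gamma^{-p}\|f^*\|^p_{L_p(\varpi)}$. All terms are finite, and we choose $\gamma$ with $3^p\cdot6\gamma C_0c_1\le\frac12$.
\end{proof}

\begin{lemma}\label{lem:weighted}
Let $\rho>0$ on $W$ satisfy $\mathbb E_k\rho\le c\rho$ for all $k$, let $1<p<\infty$ and $\varpi=\rho^{1-p}$. Then for every scalar function $f$ on $W$, with differences $d_k=\mathbb E_kf-\mathbb E_{k-1}f$, and all signs, $\|\sum_{k\ge1}\varepsilon_kd_k\|_{L_p(\varpi)}\le C(c,p)\|f\|_{L_p(\varpi)}$.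
\end{lemma}

\begin{proof}
Since $x\mapsto x^{1-p}$ is decreasing and convex, $\varpi\le c^{p-1}(\mathbb E_k\rho)^{1-p}\le c^{p-1}\mathbb E_k\varpi$. On an atom $\mathcal C$ of $\mathcal F_k$ we have $\mathbb E_k\varpi=\varpi(\mathcal C)/\mathbb P(\mathcal C)$, so \eqref{eq:weightcond} holds with $c_1=c^{p-1}$. For scalars the hypothesis of Lemma~\ref{lem:goodlambda} holds with $C_0=1$, as $\mathbb E|(Th)_n|\le\|(Th)_n\|_2=\|h_n\|_2\le1$ by orthogonality. Applied to the martingale $\mathbb E_kf-\mathbb Ef$, the lemma bounds the left side by $2C\|f^*\|_{L_p(\varpi)}$ with $f^*=\max_k|\mathbb E_kf|$. Let $\mathbb E_k^\rho\phi=\mathbb E_k(\rho\phi)/\mathbb E_k\rho$ be the conditional expectation for the normalized measure $\rho\,d\mathbb P$. Then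
\[
|\mathbb E_kf|\le(\mathbb E_k\rho)\,\mathbb E_k^\rho(|f|/\rho)\le c\rho\max_l\mathbb E_l^\rho(|f|/\rho),
\]
and Doob's inequality for $\rho\,d\mathbb P$ gives $\mathbb E[(f^*)^p\rho^{1-p}]\le(cp')^p\,\mathbb E[|f|^p\rho^{-p}\rho]=(cp')^p\,\mathbb E[|f|^p\varpi]$.
\end{proof}

Weights $\rho$ as in Lemma~\ref{lem:weighted} are produced by maximal functions. This is the reason for $M_\delta$, and for the strict inequality $\delta>\delta_\theta$.

\begin{lemma}\label{lem:A1}
Let $\psi>0$ on $W$, $0<\gamma<1$ and $\rho=(\max_l\mathbb E_l\psi)^\gamma$. Then $\mathbb E_k\rho\le(1+\frac1{1-\gamma})\rho$ for all $k$.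
\end{lemma}

\begin{proof}
We have $\rho\le(\max_{l\le k}\mathbb E_l\psi)^\gamma+(\max_{l\ge k}\mathbb E_l\psi)^\gamma$. The first term is $\mathcal F_k$-measurable and at most $\rho$. For the second, Doob's weak type inequality on the atoms of $\mathcal F_k$ gives $\mathbb P(\max_{l\ge k}\mathbb E_l\psi>x\mid\mathcal F_k)\le\min(1,\mathbb E_k\psi/x)$, so
\[
\mathbb E_k\Big(\max_{l\ge k}\mathbb E_l\psi\Big)^\gamma\le\int_0^\infty\gamma x^{\gamma-1}\min(1,\mathbb E_k\psi/x)\,dx=\Big(1+\frac\gamma{1-\gamma}\Big)(\mathbb E_k\psi)^\gamma\le\frac1{1-\gamma}\,\rho .\qedhere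
\]
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:uppercrit}]
Let $Y=X_\theta(Z)$ and $p=1/(b\theta)>1$, so that $(p-1)\delta_\theta=a/b$; $C$ depends only on $a,b,\theta,\delta,C_1$. We check the hypothesis of Lemma~\ref{lem:goodlambda}. Let $F:W\to Y$ with $\|F(\omega)\|_{Z,\theta}\le1$ for all $\omega$, and let $TF=\sum_{k\ge1}\varepsilon_k(\mathbb E_kF-\mathbb E_{k-1}F)$. If $F(\omega)\ne0$, choose $|F(\omega)|\le\varphi^{b\theta}w_0^{a\theta}$ with $\|\varphi\|_1^{b\theta}\|w_0\|_Z^{a\theta}\le2$, and rescale $\varphi$ against $w_0$ so that $\|w_0(\omega)\|_Z=1$; then $\|\varphi(\omega)\|_1\le2^p$. If $F(\omega)=0$, take $\varphi=w_0=0$. To have a positive weight let $w=\frac12(w_0+\mathbf 1/\|\mathbf 1\|_Z)$; then $w>0$, $\|w(\omega)\|_Z\le1$ and $w_0\le2w$. Put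
\[
\tilde w=M_\delta w\ge w,\qquad\rho=\tilde w^{\delta_\theta},\qquad\varpi=\rho^{1-p}=\tilde w^{-a/b}.
\]
At each point of $\Omega$, $\rho=(\max_l\mathbb E_lw^\delta)^\gamma$ with $\gamma=\delta_\theta/\delta<1$, so Lemmas~\ref{lem:A1} and \ref{lem:weighted} apply there. Since $|F|^p\le\varphi w_0^{a/b}\le2^{a/b}\varphi\tilde w^{a/b}$, integration over $\Omega$ gives
\[
\mathbb E\int|TF|^p\varpi\,dm\le C\,\mathbb E\int|F|^p\varpi\,dm\le C\,\mathbb E\int\varphi\,dm\le C .
\]
With $\tilde\varphi=|TF|^p\varpi$ we have $|TF|=\tilde\varphi^{b\theta}\tilde w^{a\theta}$, so $\|TF(\omega)\|_{Z,\theta}\le\|\tilde\varphi(\omega)\|_1^{b\theta}\|\tilde w(\omega)\|_Z^{a\theta}$. H\"older's inequality on $W$, with $b\theta+a\theta<1$, and the maximal hypothesis give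
\[
\mathbb E\|TF\|_{Z,\theta}\le\big(\mathbb E\|\tilde\varphi\|_1\big)^{b\theta}\big(\mathbb E\|\tilde w\|_Z\big)^{a\theta}\le C .
\]
For $F=h_n$ this is the hypothesis of Lemma~\ref{lem:goodlambda} with $C_0=C$. That lemma with $\varpi\equiv1$, $c_1=1$, and Doob's inequality for the submartingale $\|f_k\|$ give $\|(Tf)_d\|_{L_q(Y)}\le C(q,C_0,1)\,q'\,\|f_d\|_{L_q(Y)}$ for Paley--Walsh martingales with $f_0=0$. This is \eqref{eq:umd} for Paley--Walsh martingale differences, and (F3) bounds $\beta_q(Y)$.
\end{proof}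

With Propositions~\ref{prop:uppercrit}, \ref{prop:lower} and \ref{prop:max} established, the proof of Theorem~\ref{thm:main} is complete.

\begin{thebibliography}{9}

\bibitem{calderon}
Calder\'on, 1964.

\bibitem{LT}
Lindenstrauss and Tzafriri, vol.~II.

\bibitem{thesis}
\emph{UMD property for Banach spaces and operator spaces},
\texttt{https://tel.archives-ouvertes.fr/tel-00794951/document}.

\end{thebibliography}
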